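# Isovariant maps from larger to smaller representations of $SO(3)$

## 1. The Borsuk–Ulam inequality fails for $SO(3)$

**Theorem A.** Let $G=SO(3)$. For every $c>0$ there are $G$-representations $V,W$ with $V^G=0=W^G$, $\dim V-\dim W>c$, and a $G$-isovariant map $V\to W$. One can moreover make $\dim W/\dim V$ smaller than $\frac{6741}{6742}+\varepsilon$ for any $\varepsilon>0$. In particular $SO(3)$ is not a Borsuk–Ulam group.

Throughout, maps are continuous, subgroups are closed, and representations are real, finite-dimensional and orthogonal. For a compact Lie group $H$ acting on $X$, write $H_x$ for the isotropy group of $x$ and $X^H$ for the fixed point set. An equivariant map $\varphi$ always satisfies $H_x\subset H_{\varphi(x)}$.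

**Definition 1.1.** An $H$-map $\varphi:X\to Y$ is *$H$-isovariant* if $H_x=H_{\varphi(x)}$ for all $x\in X$. Equivalently, $\varphi(hx)=\varphi(x)$ implies $hx=x$, that is, $\varphi$ is injective on each orbit.

For example, let $U(1)$ act on $\mathbb C(k)=\mathbb C$ through $t\mapsto t^k$. The map $z\mapsto z^p$, $\mathbb C(1)\to\mathbb C(p)$, is equivariant. For $p\ge2$ it is not isovariant, because at $z\neq0$ the isotropy group jumps from $1$ to the cyclic group of order $p$. If $p,q$ are coprime, then $z\mapsto(z^p,z^q)$ is isovariant $\mathbb C(1)\to\mathbb C(p)\oplus\mathbb C(q)$: an element $t$ fixing $(z^p,z^q)\ne 0$ has $t^p=t^q=1$, so $t=1$. This small example is the seed of the nonlinear map in Section 5.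

**Definition 1.2.** A compact Lie group $H$ is a *Borsuk–Ulam group* (BUG) if, for all representations $V,W$ for which an $H$-isovariant map $V\to W$ exists,
$$\dim V-\dim V^H\le\dim W-\dim W^H .$$

The trivial group is a BUG, since both sides are $0$. We shall use one known result, the isovariant Borsuk–Ulam theorem, a consequence of Wasserman's work: *every compact solvable Lie group is a BUG*. Wasserman conjectured that all compact Lie groups are BUGs; the problem is posed in "On $G$-Bi-Isovariant Equivalence Between $G$-Representation Spaces". In Theorem A the fixed spaces are zero, so the inequality would read $\dim V\le\dim W$. The theorem says it fails by an arbitrarily large amount, and even by a definite proportion. So the conjecture is false.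

A supplement says which groups close to $SO(3)$ are BUGs.

**Theorem B.** Let $1\to U\to\Gamma\to Q\to1$ be an extension of compact Lie groups with $U$ solvable and $Q$ a closed subgroup of $SO(3)$. Then $\Gamma$ is a BUG if and only if $Q\ne SO(3)$. Moreover, every compact Lie group with a continuous epimorphism onto $SO(3)$ (e.g. $SU(2)$, $U(2)$, $O(3)$, $SO(4)$, $SO(3)\times H$) fails to be a BUG. In particular all proper closed subgroups of $SO(3)$ are BUGs.

## 2. Linear maps, the group of order two, and averaging over subgroups

**Lemma 2.1.** If $f$ is isovariant and $g$ is equivariant on the same source, then $(f,g)$ is isovariant. Direct sums and compositions of isovariant maps are isovariant.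

*Proof.* $H_{(f(x),g(x))}=H_{f(x)}\cap H_{g(x)}=H_x\cap H_{g(x)}=H_x$, since $H_x\subset H_{g(x)}$. For sums, $H_{(f(x),g(y))}=H_x\cap H_y=H_{(x,y)}$. Compositions are clear. $\square$

For a representation $X$ put $X_H=(X^H)^\perp$.

**Lemma 2.2.** A linear $H$-map $f:X\to Y$ is isovariant if and only if it is injective on $X_H$. In particular the orthogonal projection $X\to X_H$ is isovariant.

*Proof.* The vector $hx-x$ always lies in $X_H$. If $f(hx)=f(x)$, then $hx-x\in X_H\cap\ker f$, so injectivity on $X_H$ gives $hx=x$. Conversely, $X_H\cap\ker f$ is a subrepresentation without nonzero fixed vectors, and $f$ sends it to $0$, which is fixed by all of $H$. If $f$ is isovariant, every vector of it is fixed, so it is $0$. $\square$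

So a linear isovariant map satisfies the Borsuk–Ulam inequality: it embeds $X_H$ in $Y$, and the image has no nonzero fixed vectors, hence lies in $Y_H$. A counterexample must be nonlinear.

*The group $C_2$.* Let $f:V\to W$ be $C_2$-isovariant. Restrict it to $V_{C_2}$ and compose with $W\to W_{C_2}$; the result is isovariant. A nonzero $v\in V_{C_2}$ has trivial isotropy, hence so has its image, which is therefore nonzero. After normalizing we get an odd map $S(V_{C_2})\to S(W_{C_2})$ of spheres with antipodal action. The classical Borsuk–Ulam theorem gives $\dim V_{C_2}\le\dim W_{C_2}$. For $C_2$ the BUG property is the Borsuk–Ulam theorem.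

*The space of linear isovariant maps.* Let $\mathrm{Lin}_H(X,Y)$ be the space of isovariant linear $H$-maps. By Schur's lemma and Lemma 2.2,
$$\mathrm{Lin}_H(X,Y)\cong\mathrm{Hom}(X^H,Y^H)\times\prod_{\sigma\ne1}\mathrm{Inj}_{\mathbb F_\sigma}\big(\mathbb F_\sigma^{m_\sigma(X)},\mathbb F_\sigma^{m_\sigma(Y)}\big),\tag{2.1}$$
where $\sigma$ runs over the nontrivial real irreducibles, $\mathbb F_\sigma\in\{\mathbb R,\mathbb C,\mathbb H\}$ is the endomorphism field (up to passing to the opposite), and $m_\sigma$ is the multiplicity. By polar decomposition $\mathrm{Inj}_{\mathbb F}(\mathbb F^a,\mathbb F^b)$ is homotopy equivalent to a Stiefel manifold. It is $(b-a-1)$-connected for $\mathbb F=\mathbb R$ and $2(b-a)$-connected for $\mathbb F=\mathbb C$. For instance, for $H=C_2$ and $X=a\,\mathrm{sgn}$, $Y=b\,\mathrm{sgn}$, the space is $\mathrm{Inj}_{\mathbb R}(\mathbb R^a,\mathbb R^b)$: empty for $b<a$, with two components for $b=a>0$, and connected for $b>a$.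

*Averaging.* One can try to prove the inequality for a nonsolvable group by adding up the inequalities of its solvable subgroups. For $A_5$ this works.

**Lemma 2.3.** $A_5$ is a BUG.

*Proof.* The five Sylow 2-subgroups, ten Sylow 3-subgroups and six Sylow 5-subgroups of $A_5$ intersect pairwise trivially and cover $A_5$: they contain $15+20+24=59$ nontrivial elements. For every finite group $H$ and representation $X$ with character $\chi_X$,
$$\sum_{g\in H}(\dim X-\chi_X(g))=|H|(\dim X-\dim X^H),$$
and the identity contributes $0$. Hence
$$60(\dim X-\dim X^{A_5})=\sum_{P\text{ Sylow}}|P|\,(\dim X-\dim X^P)$$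
for every $X$. An $A_5$-isovariant map $V\to W$ is $P$-isovariant for each $P$, and $P$ is solvable. So each summand for $X=V$ is at most the one for $X=W$. $\square$

For $SO(3)$ we would want constants $c_L\ge0$, for $L$ in the (countable) set of conjugacy classes of proper closed subgroups, with $\dim X-\dim X^G=\sum_Lc_L(\dim X-\dim X^L)$ for all $X$. There are none. Let $\mu_L$ be the distribution of the rotation angle $\theta\in[0,\pi]$ of a random element of $L$. Then $\dim X-\dim X^L=\int(\dim X-\chi_X)\,d\mu_L$. Subtract the identities for the irreducibles of dimensions $2j+1$ and $2j-1$, whose values of $\dim-\chi$ differ by $2(1-\cos j\theta)$. This gives $\int(1-\cos j\theta)\,d\mu_G=\sum c_L\int(1-\cos j\theta)\,d\mu_L$ for all $j\ge1$. Since $(1-\cos j\theta)/(1-\cos\theta)$ is a polynomial of degree $j-1$ in $\cos\theta$, the finite measures $(1-\cos\theta)\mu_G$ and $\sum c_L(1-\cos\theta)\mu_L$ agree on all polynomials in $\cos\theta$, so they are equal. By Weyl's formula $\mu_G=\frac1\pi(1-\cos\theta)\,d\theta$, so the left measure has density $\frac1\pi(1-\cos\theta)^2$ and no atoms.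 On the right, only $SO(2)$ and $O(2)$ have a part without atoms, and its density is a constant times $1-\cos\theta$. The two sides cannot agree. So the averaging argument stops here, and this suggests looking for a counterexample.

## 3. Families of isovariant maps over a fixed-point-free complex

From now on $G=SO(3)$. A *finite $G$-CW complex* is obtained from $\emptyset$ by attaching finitely many cells $G/L\times\mathbb D^k$ along $G$-maps $G/L\times S^{k-1}\to X$; here $\mathbb D^k$ is the closed disc. By equivariance, such a $G$-map is the same as a map $S^{k-1}\to X^L$. For example, the unit sphere of $\mathbb R^3$ is the single 0-cell $G/SO(2)$. For $L\subset H$ the mapping cylinder of $G/L\to G/H$ has 0-cells $G/H$, $G/L$ and one 1-cell $G/L\times\mathbb D^1$.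

Suppose $\dim B<\dim A$. Instead of one $G$-isovariant map $A\to B$, we look for a family of maps $F_x:A\to B$, indexed by points $x$ of a $G$-space $K$, where $F_x$ only has to respect the isotropy of $G_x$. If $K=G/L$, such a family is just an $L$-isovariant map, transported by $F_{gL}=gF_{eL}g^{-1}$. If $K$ had a $G$-fixed point, $F$ at that point would already be the map we are after. So we want $K^G=\emptyset$.

**Lemma 3.1.** Suppose that

1. $K$ is a finite $G$-CW complex with $K^G=\emptyset$, and $K^L$ is weakly contractible (in particular nonempty) for every proper closed $L<G$;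
2. $A,B$ are representations with $A^G=B^G=0$, $N\ge1$, and $F:K\times NA\to NB$ is continuous with $F(gx,gv)=gF(x,v)$, such that $F_x=F(x,\cdot)$ is $G_x$-isovariant for every $x\in K$.

Then there is a representation $M_1$ with $M_1^G=0$ such that for every $k\ge1$ there is a $G$-isovariant map $kNA\to M_1\oplus kNB$.

*Proof.* **Step 1: a $G$-map $h:S(V)\to K$ whenever $V^G=0$.** The sphere $S(V)$ is a finite $G$-CW complex (Illman), and its isotropy groups are proper. Build $h$ cell by cell: a $G$-map $G/L\times S^{k-1}\to K$ is a map $S^{k-1}\to K^L$, which extends over $\mathbb D^k$ since $K^L$ is nonempty and weakly contractible.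

**Step 2: a $G$-isovariant map $m:K\to M_1$ with $M_1^G=0$.** We build $m$ over the cells and enlarge the target each time. Let $m:K_0\to M$ be isovariant on a subcomplex, and let a cell $G/L\times\mathbb D^k$ be attached along $\alpha:S^{k-1}\to K_0^L$. Extend $m$ to an equivariant $\tilde m$ by coning, $\tilde m(gL,ry)=r\,g\,m(\alpha(y))$ for $0\le r\le 1$ (and by $0$ if $k=0$); this is well defined as $m\alpha$ takes values in $M^L$. Every closed subgroup of a compact Lie group is the isotropy group of a vector in some representation, so choose $v_L\in M_L'$ with isotropy group $L$. Let $n_L$ be $0$ on $K_0$ and $(gL,y)\mapsto(1-|y|)gv_L$ on the cell. Then $(\tilde m,n_L)$ is isovariant by Lemma 2.1: on $K_0$ because $m$ is, and on the open cell because there $n_L$ has isotropy group $gLg^{-1}$ at $(gL,y)$. After the last cell, compose with the projection $M\to(M^G)^\perp$, which is isovariant by Lemma 2.2.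

**Step 3: the map.** Put $V=kNA$, so $V^G=0$, and let $h:S(V)\to K$ be as in Step 1. Define $f(0)=0$ and, for $v=|v|\hat v\ne0$ with $\hat v=(\hat v_1,\dots,\hat v_k)$, $\hat v_i\in NA$,
$$f(v)=|v|\big(m(h(\hat v)),\,F(h(\hat v),\hat v_1),\dots,F(h(\hat v),\hat v_k)\big).\tag{3.1}$$
The bracket is bounded on the compact sphere, so $f$ is continuous at $0$. It is equivariant, and $0$ and $f(0)$ both have isotropy group $G$. Let $v\neq0$, $x=h(\hat v)$, and let $g$ fix $f(v)$. From the first coordinate, $g\in G_{m(x)}=G_x$. Then $F_x(g\hat v_i)=gF_x(\hat v_i)=F_x(\hat v_i)$, and since $F_x$ is $G_x$-isovariant, $g\hat v_i=\hat v_i$ for all $i$. So $g\in G_v$. $\square$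

The extra term $M_1$ does not depend on $k$. If $\dim B<\dim A$, large $k$ beats it. So Theorem A reduces to constructing $K$, $A$, $B$ and $F$.

*Why the $F_x$ cannot all be linear.* Linear maps are easy to deform by (2.1), so one would first try to choose every $F_x$ linear. Let $T\cong SO(2)$ be a maximal torus. Since $K^T\neq\emptyset$, there is $x$ with $T\subset G_x$. If $F_x$ is linear, it is injective on $(NA)_T$ by Lemma 2.2, so for every weight $k\ge1$ the multiplicity $m_k(A)$ of the $T$-weights $\pm k$ is at most $m_k(B)$. An irreducible of dimension $2l+1$ has every weight $k$ with $|k|\le l$ exactly once. If $A^G=0$, only $l\ge1$ occurs, so $m_0(A)=m_1(A)$, and likewise for $B$. Hence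
$$\dim A=m_0(A)+2\sum_{k\ge1}m_k(A)=m_1(A)+2\sum_{k\ge1}m_k(A)\le m_1(B)+2\sum_{k\ge1}m_k(B)=\dim B .$$
So $F_x$ must be nonlinear at the points fixed by a maximal torus. The plan is therefore: one orbit $G/O(2)$ in $K$ carrying a nonlinear $O(2)$-isovariant map; next to it a cylinder, along which the map is deformed to a linear one, isovariantly for a finite dihedral subgroup only; linear maps on all other cells with nontrivial isotropy; and free cells, where isovariance is no condition at all.

## 4. A pair of representations with $\dim B=\dim A-2$

*Notation.* $T$ is the group of rotations about the $z$-axis, $r_\theta\in T$ the rotation by $\theta$, $\kappa$ the rotation by $\pi$ about the $x$-axis, and $O=N_G(T)=T\cup T\kappa\cong O(2)$. Let $C_n\subset T$ be cyclic of order $n$ and $D_n=\langle C_n,\kappa\rangle$. Put $D:=D_{120}$. Fix subgroups $S\cong S_4$ and $J\cong A_5$ of $G$. Let $V_k$ be the irreducible representation of dimension $2k+1$. For $O$, let $\rho_k$ be the 2-dimensional representation with $T$-weights $\pm k$, and $\delta$ the character trivial on $T$ with $\delta(\kappa)=-1$.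 Then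
$$V_k|_O=\delta^k\oplus\rho_1\oplus\dots\oplus\rho_k ;$$
for example $V_1=\mathbb R^3$ is $\delta$ (the $z$-axis) plus $\rho_1$ (the $xy$-plane).

*The definition.* Let $p_i=1+120i$, $i=1,\dots,7$. They are odd and $\equiv1$ mod $120$. They are pairwise coprime: a common prime divisor of $p_i,p_j$ is prime to $120$ and divides $120(i-j)$, hence divides $i-j$; but $0<|i-j|\le6$ has only the prime factors $2,3,5$. Put
$$A=10V_1\oplus2\bigoplus_{i=1}^7V_{p_i-1},\qquad B=2\bigoplus_{i=1}^7V_{p_i}.$$
Then $A^G=B^G=0$. Since $\sum p_i=7+120\cdot28=3367$,
$$\dim A=30+2\sum(2p_i-1)=16+4\cdot3367=13484,\qquad\dim B=2\sum(2p_i+1)=14+4\cdot3367=13482.$$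
Each exchange $2V_{p_i-1}\to2V_{p_i}$ costs $4$ dimensions, in total $28$; deleting $10V_1$ saves $30$.

*Restriction to $O$.* Put $P=10\delta\oplus2\bigoplus_i\bigoplus_{1\le k<p_i}\rho_k$. As $p_i$ is odd, $V_{p_i-1}$ contributes a trivial summand and $V_{p_i}$ contributes $\delta$. So
$$A|_O=\mathbb R^{14}\oplus P\oplus10\rho_1,\qquad B|_O=P\oplus4\delta\oplus2\bigoplus_{i=1}^7\rho_{p_i}.\tag{4.1}$$

*Restriction to finite subgroups.* Let $L\le G$ be a subgroup all of whose elements have order dividing $120$. On a rotation by $\theta$ with $120\,\theta\in2\pi\mathbb Z$ we have $\cos p_i\theta=\cos\theta$. Also $\chi_{V_p}-\chi_{V_{p-1}}=2\cos p\theta$. Hence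
$$\chi_B-\chi_A=\sum_{i=1}^7 4\cos p_i\theta-10(1+2\cos\theta)=8\cos\theta-10=4\chi_{V_1}-14 .$$
So $B\oplus\mathbb R^{14}\cong A\oplus4V_1$ over $L$, that is,
$$m_\sigma(B)=m_\sigma(A)+4m_\sigma(V_1)\quad\text{for all nontrivial real irreducibles }\sigma\text{ of }L.\tag{4.2}$$
In particular $\mathrm{Lin}_L(A,B)\ne\emptyset$. This applies to $L\le D$ and to every $L$ subconjugate to $S$ or $J$. Thus over these finite groups linear maps exist with a lot of room, while over $O$ there is none: $\rho_1$ occurs $24$ times in $A$ and $14$ times in $B$.

## 5. A polynomial $O(2)$-isovariant map and its deformation over $D_{120}$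

By (4.1) we need an $O$-isovariant map from $10\rho_1$ to $2\bigoplus_{i=1}^7\rho_{p_i}\oplus4\delta$. Model $10\rho_1$ as $R=\mathbb C^5\times\mathbb C^5\ni(u,w)$, with $t\in T=U(1)$ acting by $(tu,\bar tw)$ and $\kappa(u,w)=(w,u)$; the five *blocks* $(u_j,w_j)$ are copies of $2\rho_1$. Model $2\rho_p$ as $\mathbb C^2\ni(x,y)$ with $t(x,y)=(t^px,t^{-p}y)$ and $\kappa(x,y)=(y,x)$. The elements $s_\eta=\eta\kappa$, $\eta\in T$, are called the reflections of $O$. They act by
$$(u,w)\mapsto(\eta w,\bar\eta u),\qquad(x,y)\mapsto(\eta^py,\eta^{-p}x),\qquad-1\text{ on }\delta,$$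
and $s_as_b$ is the rotation $a\bar b$.

For one block and two coprime odd numbers $p,q$, the map $(u,w)\mapsto\big((u^p,w^p),(u^q,w^q)\big)$ is already $O$-isovariant: if $s_\eta$ fixes the image, then $u^p=(\eta w)^p$ and $u^q=(\eta w)^q$, whence $u=\eta w$; for rotations argue as in Section 1. But two slots per block are too expensive. To economize, the blocks share their second slot, and this creates a problem with reflections that the four copies of $\delta$ repair. Let $c_j=w_j\bar u_j$ and define $\psi:R\to\bigoplus_{i=1}^72\rho_{p_i}\oplus4\delta$ by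
$$(x_j,y_j)=(u_j^{p_j},w_j^{p_j})\ (j\le5),\quad(x_6,y_6)=\Big(\sum_{j=1}^5u_j^{p_6},\sum_{j=1}^5w_j^{p_6}\Big),\quad(x_7,y_7)=0,$$
$$d_j=\mathrm{Im}\Big(c_j\,\overline{\textstyle\sum_{k>j}c_k}\Big),\quad j=1,\dots,4.$$
Each $c_j$ is multiplied by $\bar t^{\,2}$ under $t$, and $\kappa$ sends $c_j$ to $\bar c_j$. So $d_j$ is $T$-invariant and changes sign under $\kappa$, and $\psi$ is $O$-equivariant.

*The $d_j$ are needed.* Take $\xi_1,\xi_2\ne1$ with $\xi_1^{p_1}=\xi_2^{p_2}=1$. By coprimality $\xi_1^{p_6},\xi_2^{p_6}\ne1$, so we can choose $w_1,w_2\neq0$ with $(\xi_1^{p_6}-1)w_1^{p_6}=-(\xi_2^{p_6}-1)w_2^{p_6}$. Put $u_1=\xi_1w_1$, $u_2=\xi_2w_2$ and all other coordinates $0$. Then $\kappa$ fixes all the components $(x_i,y_i)$. But no reflection fixes $(u,w)$: if $s_\eta$ did, then $\eta=\xi_1=\xi_2$, which is impossible since $\xi_1,\xi_2$ are nontrivial of coprime orders.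

*Why five blocks.* With $b$ blocks, $2b$ copies of $V_1$ in $A$, $b+2$ numbers $p_i$ and $b-1$ functions $d_j$, the same recipe has $\dim A-\dim B=6b-4(b+2)=2b-8$, and $2(b+2)-2b=4$ spare copies of $\delta$. We need $2b-8>0$ and $b-1\le4$, so $b=5$. The seventh slot, unused by $\psi$, is the room needed in Lemma 5.2.

**Lemma 5.1.** $\psi$ is $O$-isovariant. Hence $\varphi_0:A\to B$, $\varphi_0(a,\pi,z)=(\pi,\psi(z))$ in terms of (4.1), is $O$-isovariant.

*Proof.* $\psi(0)=0$, and both have isotropy group $O$. Let $z=(u,w)\ne0$.

**Step 1: no nontrivial rotation fixes $\psi(z)$.** Suppose $t\in T$ fixes $\psi(z)$. Then $t^{p_j}=1$ for each $j\le5$ with $(u_j,w_j)\ne0$. If there are two such $j$, then $t=1$ by coprimality. If there is exactly one, then $(x_6,y_6)=(u_j^{p_6},w_j^{p_6})\ne0$, so also $t^{p_6}=1$ and $t=1$.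

**Step 2: a reflection fixing $\psi(z)$ fixes $z$.** Suppose $s_\eta$ fixes $\psi(z)$. Then $d=0$, and $u_j^{p_j}=(\eta w_j)^{p_j}$ for $j\le5$. Let $E=\{j:w_j\ne0\}$. For $j\in E$ we get $u_j=\xi_j\eta w_j$ with $\xi_j^{p_j}=1$; for $j\notin E$ we get $u_j=w_j=0$. As $z\ne0$, $E\neq\emptyset$. So $c_j=|w_j|^2\,\overline{\xi_j\eta}$ for $j\in E$ and $c_j=0$ otherwise.

All $\xi_j$, $j\in E$, are equal. By descending induction, let $j\in E$ be such that $\{k\in E:k>j\}\ne\emptyset$ (so $j\le4$), and let $\xi_k=\xi$ for these $k$. Then
$$0=d_j=|w_j|^2\Big(\sum_{k>j}|w_k|^2\Big)\mathrm{Im}(\bar\xi_j\xi),$$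
so $\bar\xi_j\xi=\pm1$. It has odd order, because the $p_i$ are odd; hence $\xi_j=\xi$.

Thus $u=\xi\eta w$, which says $s_{\xi\eta}z=z$. Then $s_{\xi\eta}$ and $s_\eta$ both fix $\psi(z)$, and so does the rotation $s_{\xi\eta}s_\eta=\xi$. By Step 1, $\xi=1$, so $s_\eta z=z$.

For $\varphi_0$: $\mathbb R^{14}$ is fixed by $O$, so the isotropy group of $(a,\pi,z)$ is $O_\pi\cap O_z=O_\pi\cap O_{\psi(z)}$. $\square$

This already shows again why averaging had to fail: $\dim A_L\le\dim B_L$ for *every* proper closed subgroup $L$. For $L$ conjugate into $O$ this follows from Lemma 5.1 and the theorem for solvable groups. For $L\cong A_4,S_4,A_5$, (4.2) gives $\dim B_L-\dim A_L=4\dim (V_1)_L=12$. Yet $\dim A_G>\dim B_G$.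

**From now on $N=10$**, and $\Phi_0=\varphi_0^{\oplus N}:NA\to NB$.

**Lemma 5.2.** There is a continuous path $(\Phi_t)_{0\le t\le1}$ of $D$-isovariant maps $NA\to NB$ from $\Phi_0$ to a linear map $\Phi_1$, such that $\Phi_1$ is $0$ on $N\mathbb R^{14}$, is the identity $NP\to NP$ on $NP$, and maps $N\cdot10\rho_1$ into $N(4\delta\oplus2\bigoplus_i\rho_{p_i})$.

*Proof.* For $t\in C_{120}$ we have $t^{p_i}=t$. So over $D$ all slots $2\rho_{p_i}$ are equal to $2\rho_1=\mathbb C^2$. The map $\Phi_0$ contains copies $\psi^{(a)}$, $a=1,\dots,N$, of $\psi$. Copy $a$ has source $R^{(a)}=(2\rho_1)^5$, main slots $1,\dots,5$, slot $6$, slot $7$ (on which $\psi^{(a)}$ is $0$), and $\delta$-slots. "Scaling $\psi^{(a)}$" means multiplying its components in slots $1,\dots,6$ and the $\delta$-slots of copy $a$ by a number; slot $7$ is not touched.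

**Step 1: linearize the first copy, using the empty seventh slots.** Let $\iota_1$ be the injective linear $D$-map sending the $j$-th block of $R^{(1)}$ to slot $7$ of copy $j$, $j=1,\dots,5$ (possible as $N\ge5$). Add $s\,\iota_1$, $0\le s\le1$. These coordinates were $0$ before, so the maps stay isovariant by Lemma 2.1. Then scale $\psi^{(1)}$ by $1-s$. Now $\iota_1$ is isovariant on $R^{(1)}$ by Lemma 2.2, the other copies $\psi^{(a)}$ and the identity on $NP$ are unchanged, and their direct sum is isovariant. The shrinking components are extra equivariant coordinates, harmless by Lemma 2.1. At the end the main slots of copy $1$ carry the zero map.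

**Step 2: linearize the other copies in turn.** For $a=2,\dots,N$: add $s\,\iota_a$, where $\iota_a$ is the identity from $R^{(a)}$ to the now empty main slots of copy $a-1$; then scale $\psi^{(a)}$ to $0$. Isovariance persists for the same reasons, and the main slots of copy $a$ become empty.

The maps $\iota_1,\dots,\iota_N$ have disjoint target slots, so the final map is linear and injective on $\bigoplus_aR^{(a)}$. The components on $NP$ and $N\mathbb R^{14}$ were never changed. $\square$

## 6. A two-dimensional complex and its fixed point sets

**Proposition 6.1.** There is a finite $G$-CW complex $K$ with $K^G=\emptyset$ and $K^L$ weakly contractible for all proper closed $L<G$, of the form $K=\mathrm{Cyl}\cup_{G/D}K_{lin}\cup\{\text{free cells }G\times\mathbb D^k\}$. Here $\mathrm{Cyl}$ is the mapping cylinder of $G/D\to G/O$, and $K_{lin}$ is a $G$-CW complex with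

- 0-cells $G/D$, $G/S$, $G/J$;
- 1-cells: $E_4$ of type $G/D_4$ and $E_3$ of type $G/D_3$, joining $G/D$ to $G/S$; $E_3'$ of type $G/D_3$ and $E_5$ of type $G/D_5$, joining $G/D$ to $G/J$; $E_A$ of type $G/A_4$, joining $G/S$ to $G/J$;
- 2-cells: one of type $G/C_3$, three of type $G/\langle\kappa\rangle$.

For the 1-cells starting in $G/D$ the initial map is $gD_n\mapsto gD$. The terminal map is $gD_n\mapsto gsS$ (or $gsJ$), where $s$ is chosen with $D_n\subset sSs^{-1}$ (resp. $sJs^{-1}$). For $E_A$ take $A_4\subset S$; the edge labelled $gA_4$ goes from $gS$ to $gsJ$, where $A_4\subset sJs^{-1}$.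

This section constructs the 2-cells and treats $L\ne1$; Sections 7 and 8 add the free cells.

### 6.1 Subgroups, normalizers, and fixed points of orbits

The closed subgroups of $G$ are, up to conjugacy, $G,O,T,C_n\,(n\ge1),D_n\,(n\ge2),A_4,S_4,A_5$, and isomorphic ones are conjugate. Their normalizers in $G$ are as follows.

- $N_G(T)=N_G(O)=O$, as $T$ is the identity component of $O$. For $n\ge2$, $N_G(C_n)=O$, since the normalizer preserves the axis.
- $N_G(D_n)=D_{2n}$ for $n\ge3$: $C_n$ is characteristic in $D_n$, so $N_G(D_n)\subset O$; and $r_\theta\kappa r_\theta^{-1}=r_{2\theta}\kappa$, so $r_\theta$ normalizes $D_n$ iff $r_{2\theta}\in C_n$.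
- $N_G(D_2)\cong S_4$: the signed permutation matrices of determinant $1$ for the three axes of $D_2$.
- $N_G(A_4)=N_G(S_4)\cong S_4$: the normal Klein group is characteristic, so both normalizers lie in the $S_4$ normalizing it, which normalizes both.
- $N_G(A_5)=A_5$: by the list, a closed subgroup containing $A_5$ is $A_5$ or $G$; and $A_5$ is not normal in $G$, because a finite normal subgroup of a connected group is central and $G$ has trivial centre.

For $L,H\le G$ we have, as $N_G(L)$-spaces,
$$(G/H)^L\cong\bigsqcup_{L'}N_G(L')/N_H(L'),\tag{6.1}$$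
over the $H$-classes of subgroups $L'\le H$ conjugate to $L$ in $G$ (identify $N_G(L')$ with $N_G(L)$ by conjugation). Indeed $gH$ is fixed by $L$ iff $g^{-1}Lg\subset H$. Let $g_0^{-1}Lg_0=L'$. A point $gH$ with $g^{-1}Lg$ $H$-conjugate to $L'$ has a representative with $g^{-1}Lg=L'$, and then $gg_0^{-1}\in N_G(L)$. So these points form the $N_G(L)$-orbit of $g_0H$, with stabilizer $N_{g_0Hg_0^{-1}}(L)$. In all our cases there are finitely many classes, so the union is topologically disjoint. For example, $(G/O)^{\langle\kappa\rangle}$ has two pieces, because an involution of $O$ is either $r_\pi$ or a reflection: the point $O/O$, and $N_G(\langle\kappa\rangle)/D_2$.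

We use these facts on finite groups, where each listed type forms one conjugacy class unless stated otherwise. In $S_4$: $N(C_4)=D_4=N(D_4)$; $N(C_3)=D_3=N(D_3)$; the Klein groups are the normal one and a class of three with normalizer $D_4$; the involutions are the double transpositions (centralizer $D_4$) and the transpositions (centralizer a non-normal Klein group). In $A_5$: $N(C_5)=D_5=N(D_5)$; $N(C_3)=D_3=N(D_3)$; $N(D_2)=A_4=N(A_4)$; the involutions form one class with centralizer $D_2$. In $A_4$: the $C_3$'s form one class and are self-normalizing; the involutions form one class with centralizer $D_2$.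

### 6.2 Collapsing

Let $K'=\mathrm{Cyl}\cup_{G/D}K_{lin}$, once the 2-cells are attached, and let $\overline K$ be obtained from $K'$ by replacing $\mathrm{Cyl}$ by $G/O$ (push-out along $\mathrm{Cyl}\to G/O$). Since $\mathrm{Cyl}\to G/O$ is a $G$-homotopy equivalence and $G/D\to K_{lin}$ is a cofibration, the gluing lemma shows that $K'\to\overline K$ is a $G$-homotopy equivalence; the same holds for the 1-dimensional parts. So fixed point sets may be computed in $\overline K$, where edges that started at $gD$ now start at $gO$.

We use one move. In an $L$-fixed set, suppose an edge component $N_G(L)/X\times I$ has one end mapping bijectively onto a vertex component touched by no other edge. Then that vertex component can be collapsed along the edge. Bijectivity is automatic when the two orbits are isomorphic: an equivariant map $N_G(L)/X\to N_G(L)/X$ is given by some $n$ with $n^{-1}Xn\subset X$, and then $n^{-1}Xn=X$, since both are compact Lie groups of the same dimension with the same finite number of components.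

### 6.3 The graph: all $L$ except $C_3$, $C_2$, $1$

By (6.1), in the 1-dimensional part of $\overline K$:

- $L=T$, $O$, $C_n$ or $D_n$ with $n\ge6$: only $G/O$ contributes, one point.
- $L=S_4$ or $A_5$: one point, in $G/S$ resp. $G/J$.
- $L=A_4$: $G/S$ gives 1 point; $G/J$ gives $S_4/A_4$, 2 points; $E_A$ gives 2 edges, bijective onto the points of $G/J$. A tree.
- $L=C_5$: $G/O$ gives a point, $G/J$ gives $O/D_5$, $E_5$ gives $O/D_5\times I$. A cone.
- $L=D_5$: a point in $G/O$, 2 points $D_{10}/D_5$ in $G/J$, 2 edges of $E_5$. A tree.
- $L=C_4$: a point in $G/O$, $O/D_4$ in $G/S$, $O/D_4\times I$ from $E_4$. A cone.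
- $L=D_4$: a point in $G/O$, 2 points $D_8/D_4$ in $G/S$, 2 edges of $E_4$. A tree.
- $L=D_3$: a point in $G/O$; 2 points $D_6/D_3$ each in $G/S$ and $G/J$; 2 edges each from $E_3$ and $E_3'$. A tree.
- $L=D_2$, $N_G(L)\cong S_4$: $G/O$ gives $S_4/D_4$, 3 points. $G/S$ gives 1 point (normal Klein group) and 3 points (non-normal ones). $G/J$ gives $S_4/A_4$, 2 points. In $E_4$, the two Klein subgroups of $D_4$ give 3 edges each: one is normal in the copy of $S_4$ containing $D_4$, and its edges join the 3 points of $G/O$ to the single point; the other family joins the 3 points of $G/O$ bijectively to the other 3 points of $G/S$. $E_A$ gives 2 edges joining the single point to the 2 points of $G/J$. This graph is connected with 9 vertices and 8 edges, a tree.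

So the fixed sets are contractible for these $L$. The 2-cells attached below have isotropy groups of orders $3$ and $2$ and do not change them.

### 6.4 The 2-cell for $C_3$

In $\overline K^{C_3}$, $G/O$ gives one point; $G/S$, $G/J$, $E_3$ and $E_3'$ each give $O/D_3$, a connected circle (as $D_3$ contains a reflection); and $E_A$ gives $O/C_3$. Let $Z_0$ be the part without $E_A$. It consists of two cones with a common apex and collapses to the point. The edges $O/C_3\times I$ of $E_A$ destroy contractibility; the 2-cell absorbs them.

Attach one 2-cell $G/C_3\times\mathbb D^2$ along the following loop $\omega$ in $K_{lin}^{C_3}$. Run through an edge of $E_A^{C_3}$ from $(G/S)^{C_3}$ to $(G/J)^{C_3}$. Move inside the connected space $(G/J)^{C_3}$ to the end of the $E_3'$-edge with label $eD_3$, and go along it to $eD$. Go along the $E_3$-edge with label $eD_3$ to $(G/S)^{C_3}$, and move inside this connected space to the starting point.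

In $\overline K$ the part of this loop after the $E_A$-edge lies in $Z_0$. The $C_3$-fixed points of the new cell are $O/C_3\times\mathbb D^2$. The $E_A$-edge on the loop has stabilizer $C_3$ in $O=N_G(C_3)$, so its $O$-translates match $E_A^{C_3}=O/C_3\times I$ bijectively with $O/C_3\times(\text{an arc of }S^1)$. Hence the new fixed set is $Z_0$ with $O/C_3\times\mathbb D^2$ attached along $O/C_3\times(\text{complementary arc})$. A disc deforms onto an arc in its boundary. So the fixed set retracts by deformation to $Z_0$ and is contractible.

### 6.5 The three 2-cells for $C_2$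

Take $L=\langle\kappa\rangle$ and $N_\kappa:=N_G(\langle\kappa\rangle)\cong O(2)$. In the next formulas $D_4,D_2$ denote subgroups of $N_\kappa$ of that type in which $\kappa$ is the central rotation, and $C_2=\langle\kappa\rangle$. By (6.1):

- $G/O$: a point $*'$ ($\kappa$ acting as the central rotation) and $X=N_\kappa/D_2$ ($\kappa$ acting as a reflection).
- $G/S$: $a=N_\kappa/D_4$ (double transpositions) and $b=N_\kappa/D_2$ (transpositions).
- $G/J$: $i=N_\kappa/D_2$.
- $E_4$: $\alpha=N_\kappa/D_4$ (centre of $D_4$), joining $*'$ and $a$; $\beta_1=N_\kappa/D_2$, joining $X$ and $a$; $\beta_2=N_\kappa/D_2$, joining $X$ and $b$. Indeed the centre of $D_4$ consists of squares of elements of order 4, hence is generated by a double transposition; of the two classes of noncentral involutions of $D_4$ one consists of double transpositions of $S_4$, the other of transpositions.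
- $E_A$: $N_\kappa/D_2$, joining $a$ and $i$.
- $E_3$: $N_\kappa/C_2$, joining $X$ and $b$; $E_3'$ and $E_5$: $N_\kappa/C_2$ each, joining $X$ and $i$.

The spaces $a,b,i$ are connected circles, because their isotropy groups in $N_\kappa\cong O(2)$ contain reflections. Let $Z_0$ consist of all vertices, $\alpha,\beta_1,\beta_2$ and $E_A^\kappa$. It collapses: $b$ to $X$ along $\beta_2$, then $X$ to $a$ along $\beta_1$, $i$ to $a$ along $E_A$, and $a$ to $*'$ along $\alpha$. So $Z_0$ is contractible. The edges of $E_3,E_3',E_5$ are superfluous and must be absorbed by 2-cells whose boundary loops lie in $K_{lin}$.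

*Two edges at the same vertex.* The $E_4$-edges with labels $eD_4$ and $r_{\pi/4}D_4$ both start at the vertex $eD$, since $r_{\pi/4}\in C_8\subset D$ (here we use $8\mid120$). Both are fixed by $\kappa$, since $\kappa\in D_4$ and $r_{\pi/4}^{-1}\kappa r_{\pi/4}=\kappa r_{\pi/2}\in D_4$. As $\kappa$ and $\kappa r_{\pi/2}$ represent the two different classes of noncentral involutions of $D_4$, one of these edges lies in $\beta_1$ and the other in $\beta_2$.

*The loops.* For each of $E_3,E_3',E_5$ attach a 2-cell $G/\langle\kappa\rangle\times\mathbb D^2$ along a loop in $K_{lin}^\kappa$. Start at $eD$ and run through the edge with label $eD_3,eD_3,eD_5$ respectively; these labels are fixed by $\kappa$. Return as follows. For $E_3$: move inside the circle $b$ to the end of the $\beta_2$-edge just found, and return along it to $eD$. For $E_3'$ and $E_5$: move inside the circle $i$ to an end of an $E_A$-edge fixed by $\kappa$, cross it, move inside the circle $a$ to the end of the $\beta_1$-edge just found, and return along it to $eD$.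

In $\overline K$ the return paths lie in $Z_0$. Each of $E_3^\kappa,E_3'^\kappa,E_5^\kappa$ is $N_\kappa/C_2\times I$, matched bijectively with an arc of the boundary of the corresponding $N_\kappa/C_2\times\mathbb D^2$. As in 6.4, the resulting $\kappa$-fixed set retracts to $Z_0$.

Altogether:
$$K'=\mathrm{Cyl}\cup_{G/D}K_{lin}\ \text{ has contractible }K'^L\text{ for all closed }1\ne L<G,\text{ and }K'^G=\emptyset.\tag{6.2}$$
Also $K'$ is connected, since $G$ is connected and the orbits are joined by the edges.

## 7. Borel cohomology of $K'$ above degree five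

It remains to make $K'$ itself weakly contractible by free cells, and we need finitely many of them. What makes this possible is that $K'_{hG}=EG\times_GK'$ already agrees with $BG$ in high degrees.

**Lemma 7.1.** $H^j(BG;\mathbb Z)\to H^j_G(K';\mathbb Z)$ (Borel cohomology) is an isomorphism for $j>5$.

*Preliminaries.* $K'$ is compact metrizable, being a Hausdorff image of finitely many compact metrizable cells. It is a finite union of open cells $G/H\times\mathring{\mathbb D}^k$ of dimension $\le3+2=5$, each a countable union of compact sets of dimension $\le5$. By the countable closed sum theorem its covering dimension is $\le5$.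

Let $\mathcal E_n$ be the Stiefel manifold of 3-frames in $\mathbb R^{n+3}$, an $(n-1)$-connected compact smooth free $G$-manifold, with $n>6$. For a closed subgroup $H\le G$ and a locally compact Hausdorff $H$-space $Z$ put
$$h_H^j(Z)=H_c^j(Z\times_H\mathcal E_n;\mathbb Z)\qquad\text{(Alexander–Spanier cohomology with compact supports).}$$
For $Y\subset X$ closed and $H$-invariant there is a long exact sequence
$$\cdots\to h_H^j(X\setminus Y)\to h_H^j(X)\to h_H^j(Y)\to h_H^{j+1}(X\setminus Y)\to\cdots.\tag{7.1}$$

Recall the Vietoris–Begle theorem: if $f:P\to Q$ is a continuous surjection of compact Hausdorff spaces with $\tilde H^j(f^{-1}(q))=0$ for all $q$ and all $j<n$, then $f^*:H^j(Q)\to H^j(P)$ is an isomorphism for $j<n$. A proper surjection of locally compact Hausdorff spaces extends to the one-point compactifications, with fibre a point over $\infty$. So the same holds for $H_c^j$. Two consequences: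

(a) If $X$ is compact and acyclic, then $H^*(\mathcal E_n/H)\cong h_H^*(X)$, via $X\times_H\mathcal E_n\to\mathcal E_n/H$, whose fibres are $X$.

(b) If $H$ acts freely on $Z$, then $H_c^j(Z/H)\cong h_H^j(Z)$ for $j<n$: the map $Z\times_H\mathcal E_n\to Z/H$ is proper, as $\mathcal E_n$ and $H$ are compact, with fibres $\mathcal E_n$.

We prove the statement first for $O$, by removing the points with nontrivial isotropy in two layers, and then pass to $G$ by a transfer.

**Step 1: points with nontrivial isotropy in $T$.** Let $*=eO\in K'$, an $O$-fixed point, and $Y_T=\{x:G_x\cap T\ne1\}=\bigcup_{\ell\text{ prime}}K'^{C_\ell}$. For $\ell\ge7$ we have $K'^{C_\ell}=\{*\}$: the only isotropy groups of $K'$ with elements of order $\ell$ are the conjugates of $O$ (recall $D=D_{120}$), and $(G/O)^{C_\ell}=\{eO\}$. Hence $Y_T=K'^{C_2}\cup K'^{C_3}\cup K'^{C_5}$ is closed. All intersections of these three sets are of the form $K'^{C_m}$, $m\mid30$, $m>1$, and are contractible by (6.2). By Mayer–Vietoris, applied first to two of the sets and then to their union and the third, $Y_T$ is acyclic. By (a), $h_O^*(Y_T)\to h_O^*(*)$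 is an isomorphism, so $h_O^*(Y_T\setminus*)=0$ by (7.1).

**Step 2: points fixed by a reflection.** Let $Y=Y_T\cup O\cdot K'^\kappa$, the set of points with nontrivial $O$-isotropy; it is closed. A point of $Y\setminus Y_T$ is fixed by exactly one reflection, since the product of two distinct ones would be a nontrivial element of $T\cap G_x$. All reflections are $O$-conjugate, and the centralizer of $\kappa$ in $O$ is $D_2$. So the map
$$O\times_{D_2}(K'^\kappa\setminus Y_T)\to Y\setminus Y_T$$
is a continuous bijection. It is proper, being the restriction of the proper map $O\times_{D_2}K'^\kappa\to K'$ to the full preimage of $K'\setminus Y_T$; hence it is a homeomorphism onto $Y\setminus Y_T$. So $h_O^*(Y\setminus Y_T)=h_{D_2}^*(K'^\kappa\setminus Y_T)$. Here $K'^\kappa$ is contractible, and $K'^\kappa\cap Y_T=\bigcup_{\ell=2,3,5}K'^{D_\ell}$ has contractible intersections $K'^{D_m}$, $m\mid30$, $m>1$, hence is acyclic as in Step 1. By (a) both have the $h_{D_2}^*$ of a point, so $h_{D_2}^*(K'^\kappa\setminus Y_T)=0$ by (7.1).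

**Step 3: the free part is at most 5-dimensional.** By Steps 1 and 2 and (7.1), $h_O^*(Y\setminus*)=0$. Hence, for $j<n$, using (b),
$$h_O^j(K'\setminus*)\cong h_O^j(K'\setminus Y)\cong H_c^j(Q_0),\qquad Q_0=(K'\setminus Y)/O .$$
The action on $K'\setminus Y$ is free, so by Gleason's theorem $K'\setminus Y\to Q_0$ is a locally trivial principal bundle. Each point of $Q_0$ has a compact neighbourhood with a section, i.e. homeomorphic to a compact subset of $K'$, of dimension $\le5$. The one-point compactification $Q_0^+$ is the compact metrizable space $K'/O$ with $Y/O$ collapsed to a point. It is the union of countably many such compact sets and $\{\infty\}$, so $\dim Q_0^+\le5$, and $H_c^j(Q_0)=\tilde H^j(Q_0^+)=0$ for $j>5$.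

**Step 4: the statement for $O$.** So $h_O^j(K'\setminus*)=0$ for $5<j<n$, and by (7.1) $h_O^j(K')\to h_O^j(*)=H^j(\mathcal E_n/O)$ is injective for $5<j<n$. The projection $K'\times_O\mathcal E_n\to\mathcal E_n/O$ induces a right inverse of it. Hence both maps are isomorphisms: $H^j(\mathcal E_n/O)\to H^j(K'\times_O\mathcal E_n)$ is an isomorphism for $5<j<n$.

**Step 5: singular cohomology.** For $H=O,G$ the compact space $K'\times_H\mathcal E_n$ is built by finitely many attachments of $M\times\mathbb D^k$ along $M\times S^{k-1}$, with $M=(G/L\times\mathcal E_n)/H$ a closed manifold. Triangulating $M$ and deforming attaching maps to cellular ones, we see that it is homotopy equivalent to a finite CW complex. On finite CW complexes Alexander–Spanier and singular cohomology agree, and both are homotopy invariant, so they agree here too.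

**Step 6: a transfer with $\mathrm{tr}\circ\pi^*=\mathrm{id}$.** Let $\pi:P\to Q$ be a bundle with fibre $G/O=\mathbb{RP}^2$ associated with a principal $G$-bundle, $Q$ connected. Let $\mathbb Z^w$ be the orientation local system of the vertical tangent bundle and $e\in H^2(P;\mathbb Z^w)$ its twisted Euler class. The Serre spectral sequence $H^a(Q;H^b(\mathbb{RP}^2;\mathbb Z^w))\Rightarrow H^{a+b}(P;\mathbb Z^w)$ has rows $b=0,1,2$. The twisted fundamental class identifies $H^2(\mathbb{RP}^2;\mathbb Z^w)=\mathbb Z$ without any choice, so the top row has untwisted coefficients. No differential enters the top row, so the edge homomorphism is a map $\pi_!:H^{j+2}(P;\mathbb Z^w)\to H^j(Q;\mathbb Z)$, integration along the fibre. It is natural for pull-backs and satisfies $\pi_!(x\cup\pi^*y)=\pi_!(x)\cup y$. Put $\mathrm{tr}(x)=\pi_!(e\cup x)$. Then $\mathrm{tr}$ is natural for pull-backs. The number $\pi_!(e)\in H^0(Q)$ is computed on one fibre, where it is $\chi(\mathbb{RP}^2)=1$. So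
$$\mathrm{tr}(\pi^*y)=\pi_!(e)\,y=y.$$

**Step 7: from $O$ to $G$.** Apply this to $\pi_0:\mathcal E_n/O\to\mathcal E_n/G$ and its pull-back $\pi:K'\times_O\mathcal E_n\to K'\times_G\mathcal E_n$. Let $5<j<n$. *Injectivity:* if $\alpha\in H^j(\mathcal E_n/G)$ dies in $K'\times_G\mathcal E_n$, then $\pi_0^*\alpha$ dies in $K'\times_O\mathcal E_n$, so $\pi_0^*\alpha=0$ by Step 4, and $\alpha=\mathrm{tr}(\pi_0^*\alpha)=0$. *Surjectivity:* for $\beta\in H^j(K'\times_G\mathcal E_n)$, Step 4 gives $\gamma\in H^j(\mathcal E_n/O)$ with image $\pi^*\beta$, and by naturality $\mathrm{tr}(\gamma)$ maps to $\mathrm{tr}(\pi^*\beta)=\beta$. For fixed $j$, let $n\to\infty$: in degrees $j<n$ the groups are those of $BG$ and $K'_{hG}$. $\square$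

## 8. Finitely many free cells make the complex weakly contractible

Write $(BG,Y_{hG})$ for the pair given by the mapping cylinder of $Y_{hG}\to BG$; homology has coefficients $\mathbb Z$.

**Step 1: relative homology vanishes above degree 6.** By Lemma 7.1 and the long exact sequence, $H^j(BG,K'_{hG})=0$ for $j>6$. The groups $H_j(BG,K'_{hG})$ are finitely generated: $K'_{hG}$ is filtered with strata $BH\times(\mathbb D^k,S^{k-1})$, and $BH$ has finite type, being approximated by the compact manifolds $\mathcal E_n/H$. By universal coefficients, for $j>6$: $H^j=0$ gives $\mathrm{Hom}(H_j,\mathbb Z)=0$, and $H^{j+1}=0$ gives $\mathrm{Ext}(H_j,\mathbb Z)=0$. A finitely generated group with both properties is $0$. So $H_j(BG,K'_{hG})=0$ for $j>6$. Put $d=6$.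

**Step 2: make the space simply connected.** $K'$ is homotopy equivalent to a finite CW complex, so $\pi_1(K')$ is finitely generated. Attach cells $G\times\mathbb D^2$ along $(g,s)\mapsto g\omega(s)$, for loops $\omega$ generating $\pi_1(K')$; they may be chosen in the equivariant 1-skeleton, since a loop can be pushed off the centres $G/H\times\{0\}$ of the 2-cells, which have codimension two. Since $G\times S^1$ is connected, van Kampen's theorem says that each such cell divides $\pi_1$ by the normal closure of the image of $\ker(\pi_1(G\times S^1)\to\pi_1(G\times\mathbb D^2))$. This kernel is generated by the class of $\{e\}\times S^1$, which maps to $\omega$. We obtain $Y\supset K'$, simply connected.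

Attaching $r$ free cells $G\times\mathbb D^n$ to $Y$, with result $Y'$, gives
$$H_*(Y'_{hG},Y_{hG})=\mathbb Z^r\ \text{ in degree }n\text{ only},\tag{8.1}$$
because $(G\times(\mathbb D^n,S^{n-1}))_{hG}\simeq(\mathbb D^n,S^{n-1})$. For $n=2$ the exact sequence of the triple shows that the groups $H_j(BG,\cdot)$ with $j\ge4$ are unchanged. So still $H_j(BG,Y_{hG})=0$ for $j>d$.

**Step 3: raise the connectivity.** Let $n\ge3$ and let $Y$ be $(n-2)$-connected. $BG$ is simply connected, hence so is $Y_{hG}$, and $Y$ is the homotopy fibre of $Y_{hG}\to BG$. So $\pi_j(BG,Y_{hG})\cong\pi_{j-1}(Y)$, and the relative Hurewicz theorem gives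
$$H_n(BG,Y_{hG})\cong\pi_n(BG,Y_{hG})\cong\pi_{n-1}(Y)\cong H_{n-1}(Y),\tag{8.2}$$
a finitely generated group, while $H_j(BG,Y_{hG})=0$ for $j<n$. Attach free cells $G\times\mathbb D^n$ along $r$ generators of $\pi_{n-1}(Y)$. Nonequivariantly this attaches cells of dimension $\ge n$, among them the $n$-cells $\{e\}\times\mathbb D^n$ killing the generators. So the result $Y'$ is $(n-1)$-connected, and $H_n(BG,Y'_{hG})=0$. By (8.1), the exact sequence of the triple gives $H_j(BG,Y'_{hG})=H_j(BG,Y_{hG})$ for $j\ge n+2$ and
$$0\to H_{n+1}(BG,Y_{hG})\to H_{n+1}(BG,Y'_{hG})\to\mathbb Z^r\to H_n(BG,Y_{hG})\to0.\tag{8.3}$$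
The map $\mathbb Z^r\to H_n(BG,Y_{hG})\cong\pi_{n-1}(Y)$ sends the basis to the chosen generators: the cell $\{e\}\times\mathbb D^n$ lies in the fibre over the base point, so its image in $(BG,Y_{hG})$ is the relative sphere corresponding to its attaching map in $\pi_{n-1}(Y)$.

**Step 4: stop.** Carry out Step 3 for $n=3,\dots,d$. Each step $n$ changes only $H_n$ and $H_{n+1}$, and makes $H_n$ vanish. So after step $d$ only $H_{d+1}(BG,Y_{hG})$ may be nonzero. Since $H_{d+1}$ was $0$ before step $d$, (8.3) shows that it is now a subgroup of $\mathbb Z^r$, hence free. This is where Step 1 is used. Now do Step 3 with $n=d+1$, attaching cells along a *basis* of $\pi_d(Y)\cong H_{d+1}(BG,Y_{hG})$. Then $\mathbb Z^r\to H_{d+1}(BG,Y_{hG})$ is an isomorphism, so by (8.3), with $H_{d+2}(BG,Y_{hG})=0$, both $H_{d+1}$ and $H_{d+2}$ of the new pair vanish. Thus $H_*(BG,Y_{hG})=0$ for the new $Y$. Hence $Y_{hG}\to BG$, a map of simply connected spaces inducing an isomorphism in homology, is a weak equivalence, and its homotopy fibre $K:=Y$ is weakly contractible.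

Free cells do not change $L$-fixed points for $L\ne1$, so (6.2) still holds for $K$. This proves Proposition 6.1. $\square$

## 9. The family $F$ over $K$

**Proposition 9.1.** There is a continuous $G$-map $F:K\times NA\to NB$, $F(gx,gv)=gF(x,v)$, such that $F_x=F(x,\cdot)$ is $G_x$-isovariant for all $x\in K$.

*Proof.* It suffices to define $F_x$ for $x\in\{eL\}\times\mathbb D^k$, for each cell $G/L\times\mathbb D^k$, as a continuous family of $L$-isovariant maps compatible with the boundary, and to extend by $F_{gx}=gF_xg^{-1}$. Continuity can be checked on cells: the finite disjoint union of closed cells maps to $K$ by a proper surjection, and so does its product with $NA$.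

**Step 1: the cylinder.** Put $F_{(gD,t)}=g\Phi_tg^{-1}$, where $t=0$ is the end $G/O$. This is well defined since $\Phi_t$ is $D$-equivariant and $\Phi_0$ is $O$-equivariant. It is admissible: at $t=0$ the isotropy group is $gOg^{-1}$ and $\Phi_0$ is $O$-isovariant by Lemma 5.1; for $t>0$ it is $gDg^{-1}$ and $\Phi_t$ is $D$-isovariant by Lemma 5.2. At $G/D$ we have the linear map $\Phi_1$ and its translates.

**Step 2: the vertices $G/S$ and $G/J$.** Choose $\ell_S\in\mathrm{Lin}_S(A,B)$ and $\ell_J\in\mathrm{Lin}_J(A,B)$, possible by (4.2). Put $F_{gS}=g\,\ell_S^{\oplus N}g^{-1}$, and similarly for $J$.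

**Step 3: the 1-cells.** Let $L$ be the isotropy type. At the two ends of $\{eL\}\times I$ the map $F$ is prescribed by elements of $\mathrm{Lin}_L(NA,NB)$, and we need a path between them in this space. By (2.1) and (4.2), for $\sigma$ with $m_\sigma(V_1)>0$ the factor $\mathrm{Inj}$ is connected, as the multiplicities in $NA$ and $NB$ differ by at least $4N$. If $m_\sigma(V_1)=0$, the factor is $GL_{Nm_\sigma(A)}(\mathbb F_\sigma)$ up to choice of a base isomorphism.

- $L=D_3$: the nontrivial irreducibles $\delta,\rho_1$ both occur in $V_1$. So $\mathrm{Lin}_L(NA,NB)$ is connected.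
- $L=A_4$: the nontrivial real irreducibles are $V_1$ and a 2-dimensional one of complex type; $GL(\mathbb C)$ is connected. So the space is connected.
- $L=D_4$ (resp. $D_5$): here $V_1=\rho_1\oplus\delta$, and the only $\sigma\ne1$ not in $V_1$ are the two characters $\chi_\pm$ nontrivial on $C_4$ (resp. $\rho_2$), all of real type. For them the factor $GL(\mathbb R)$ has two components, and we must check that both ends lie in the same one. These $\sigma$ do not occur in $\delta$, $\rho_1$, or $\rho_{p_i}|_L=\rho_1|_L$. So by (4.1) their isotypic parts in $A$ and in $B$ are those of $P$. At the end $G/D$, $\Phi_1$ is the identity of $NP$ (Lemma 5.2), of determinant $1$. The other end is an $N$-fold sum $(g\ell g^{-1})^{\oplus N}$. On $\mathrm{Hom}_L(\sigma,P)^N$ it is given by $\alpha^{\oplus N}$ with $\alpha$ an injective, hence invertible, endomorphism of $\mathrm{Hom}_L(\sigma,P)$. Since $N$ is even, $\det(\alpha^{\oplus N})=(\det\alpha)^N>0$. So both lie in the same component.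

Hence the paths exist, and $F_x$ is linear for all $x$ in the 1-skeleton of $K_{lin}$.

**Step 4: the 2-cells of $K_{lin}$.** The attaching loop $\omega:S^1\to K_{lin}^C$ ($C=C_3$ or $\langle\kappa\rangle$) lies in the 1-skeleton of $K_{lin}$. There $F_{\omega(s)}$ is linear and $G_{\omega(s)}$-isovariant with $G_{\omega(s)}\supset C$. So $s\mapsto F_{\omega(s)}$ is a loop in $\mathrm{Lin}_C(NA,NB)$. For $C_3$, $V_1=\mathbb R\oplus\sigma$ with $\sigma$ the unique nontrivial real irreducible, of complex type; by (4.2) the multiplicities differ by $4N$, so the space is $8N$-connected. For $C_2$, $V_1=\mathbb R\oplus2\,\mathrm{sgn}$; the multiplicities differ by $8N$, so the space is $(8N-1)$-connected. In both cases the loop extends over $\mathbb D^2$.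

**Step 5: the free cells.** On the open cells the isotropy is trivial and isovariance is no condition. Put $F_{ry}=rF_y$ for $y\in S^{k-1}$, $0\le r\le1$, where $F_y$ is the value already defined at the image of $y$ under the attaching map. $\square$

## 10. Conclusion of the proof of Theorem A

The complex $K$ of Proposition 6.1, the representations $A,B$ of Section 4, $N=10$ and the family $F$ of Proposition 9.1 satisfy the hypotheses of Lemma 3.1. So there is $M_1$ with $M_1^G=0$ and, for every $k\ge1$, a $G$-isovariant map (3.1) from $V=kNA$ to $W=M_1\oplus kNB$, with $V^G=0=W^G$. Since $\dim B=\dim A-2$ and $M_1$ does not depend on $k$,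
$$\dim V-\dim W=2kN-\dim M_1\longrightarrow\infty,\qquad\frac{\dim W}{\dim V}\longrightarrow\frac{\dim B}{\dim A}=\frac{13482}{13484}=\frac{6741}{6742}\qquad(k\to\infty).$$
Choosing $k$ large proves Theorem A. $\blacksquare$

## 11. Quotients and extensions: proof of Theorem B

**Step 1: groups mapping onto $SO(3)$ are not BUGs.** Let $q:\Gamma\to SO(3)$ be a continuous epimorphism of compact Lie groups. Regard the representations of Theorem A as $\Gamma$-representations via $q$. Isotropy groups for $\Gamma$ are the $q$-preimages of those for $SO(3)$, so the maps are $\Gamma$-isovariant, with the same fixed spaces. So $\Gamma$ is not a BUG. This covers the listed examples: $SU(2)$ and $U(2)$ map onto $SO(3)$ with central kernel, $O(3)=SO(3)\times\{\pm1\}$ and $SO(3)\times H$ project onto it, and $SO(4)$ maps onto $SO(3)\times SO(3)$. It also gives "only if" in the first statement.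

**Step 2: extensions of BUGs are BUGs.** Let $U\trianglelefteq\Gamma$ be closed, with $U$ and $\Gamma/U$ BUGs. A $\Gamma$-isovariant map $\varphi:V\to W$ is $U$-isovariant, so
$$\dim V-\dim V^U\le\dim W-\dim W^U.$$
It restricts to a $\Gamma/U$-isovariant map $V^U\to W^U$, so
$$\dim V^U-\dim V^\Gamma\le\dim W^U-\dim W^\Gamma.$$
Adding the two gives the inequality for $\Gamma$.

**Step 3: proper closed subgroups of $SO(3)$.** By the list in 6.1, they are solvable or isomorphic to $A_5$. Solvable ones are BUGs by the known theorem, and $A_5$ is a BUG by Lemma 2.3.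

Thus if $Q\ne SO(3)$, then $U$ (solvable) and $Q\cong\Gamma/U$ are BUGs, and so is $\Gamma$ by Step 2. $\blacksquare$
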